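
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Convex mappings on complex $\ell^p$-balls are bounded for $2<p<\infty$}


\begin{abstract}
Let $n\ge 2$ and let $B_p\subset\mathbb C^n$ be the domain $\sum_j|z_j|^p<1$. For $p=2$ and for the polydisc ($p=\infty$) there are biholomorphic mappings onto unbounded convex domains. We prove that there are none when $2<p<\infty$: every biholomorphic mapping of $B_p$ onto a convex domain is bounded. More generally, for the domains $\sum_j|z_j|^{p_j}<1$ with $p_j\in[2,\infty)$, all convex mappings are bounded if and only if $\min_j p_j>2$. In that case the bound is uniform over all convex mappings normalized by $F(0)=0$, $DF(0)=I$.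
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $n\ge2$ and, for $2<p<\infty$, let
\[
B_p=\Big\{z=(z_1,\dots,z_n)\in\mathbb C^n:\ \sum_{j=1}^n|z_j|^p<1\Big\}.
\]
A holomorphic mapping $F:B_p\to\mathbb C^n$ is a \emph{convex mapping} if it is biholomorphic onto its image and $F(B_p)$ is a convex domain. It is \emph{unbounded} if $F(B_p)$ is an unbounded set. The question, posed in \cite{RS}, is whether unbounded convex mappings on $B_p$ exist when $2<p<\infty$.

In one variable the exponent plays no role, and $z\mapsto z/(1-z)$ maps the unit disc onto the half-plane $\mathrm{Re}\,w>-\frac12$. In several variables both ends of the range of $p$ offer examples.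
\begin{itemize}
\item[(a)] \emph{The Euclidean ball, $p=2$.} Let $w=F(z)=z/(1-z_1)$. Then $z=w/(1+w_1)$, so $z$ lies in the ball exactly when $|w|^2<|1+w_1|^2$. Thus $F$ maps the ball biholomorphically onto the convex domain $\sum_{j\ge2}|w_j|^2<1+2\,\mathrm{Re}\,w_1$. This domain is unbounded only in the directions $(v_1,0,\dots,0)$ with $v_1\ne0$, $\mathrm{Re}\,v_1\ge 0$.
\item[(b)] \emph{The polydisc, $p=\infty$.} The mapping $F(z)=\big(z_j/(1-z_j)\big)_j$ has as its image a product of half-planes. Here the domain is unbounded in many directions, among them $(1,\dots,1)$.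
\end{itemize}
One might therefore expect unbounded convex mappings for all $p$ in between. There are none.

\subsection{Results}
For $p_1,\dots,p_n\in[2,\infty)$ put
\[
B=B_{p_1,\dots,p_n}=\Big\{z\in\mathbb C^n:\ \sum_{j=1}^n|z_j|^{p_j}<1\Big\},
\]
and define convex mappings on $B$ as above. If all $p_j$ equal $p$, then $B=B_p$.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $2<p<\infty$. Every convex mapping on $B_p$ is bounded.
\end{theorem}

\begin{theorem}\label{thm:mixed}
Let $n\ge2$ and $p_1,\dots,p_n\in[2,\infty)$. Every convex mapping on $B_{p_1,\dots,p_n}$ is bounded if and only if $\min_jp_j>2$.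
\end{theorem}

\begin{theorem}\label{thm:uniform}
Let $n\ge2$ and let all $p_j\in(2,\infty)$. There is $M<\infty$, depending only on $n,p_1,\dots,p_n$, such that every convex mapping $F$ on $B=B_{p_1,\dots,p_n}$ with $F(0)=0$ and $DF(0)=I$ satisfies $|F(z)|\le M$ for all $z\in B$.
\end{theorem}

Mixed exponents cost nothing in the proof and show what is needed: a single exponent equal to $2$ already allows an unbounded convex mapping. A reader interested only in Theorem~\ref{thm:main} may take $p_j=p$ throughout.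

\subsection{How the proof goes}
Suppose that $\Omega=F(B)$ is unbounded and call $v\ne0$ a recession vector if $\Omega+tv\subset\Omega$ for all $t\ge0$. The two examples represent two ways of being unbounded: in (a) every recession vector has a zero coordinate, while in (b) there are recession vectors all of whose coordinates are nonzero. For $2<p_j<\infty$ we exclude the two separately, once coordinates are normalized by $DF(0)=I$.

\begin{enumerate}
\item \emph{Rigidity along the axes} (Section~\ref{sec:axes}). Where the $z_1$-axis meets the boundary of $B$, the boundary is flatter than quadratic in the directions $z_j$, $j\ge 2$, because $p_j>2$. This forces $\partial_jF_1=0$ on the $z_1$-axis for $j\ge2$.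
\item \emph{Projections} (Section~\ref{sec:proj}). As a consequence, the projection of $\Omega$ to the first coordinate is no larger than the projection of the image of the axis: $F_1(B)=f_1(\mathbb D)$ with $f_1(\zeta)=F_1(\zeta e_1)$ convex univalent.
\item \emph{No zero coordinates} (Section~\ref{sec:rec}). Every recession vector has only nonzero coordinates. This excludes type (a), and uses $p_j>2$ again.
\item \emph{Asymptotics of a ray} (Sections~\ref{sec:discs} and~\ref{sec:end}). If all $v_j\ne0$, then $F^{-1}(Sv)$ approaches the circle $\{\zeta e_1:|\zeta|=1\}$ as $S\to\infty$. By symmetry it also approaches $\{\zeta e_2:|\zeta|=1\}$, which is absurd. This excludes type (b), and uses $p_j<\infty$.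
\end{enumerate}
Section~\ref{sec:sharp} contains the examples for Theorem~\ref{thm:mixed}, and Section~\ref{sec:unif} deduces Theorem~\ref{thm:uniform} by a normal family argument.

\section{Preliminaries}\label{sec:prelim}

In this section $p_1,\dots,p_n\in[2,\infty)$.

\subsection{The norm of $B$}
Put $P=\max_jp_j$. Let $\mathbb D$ be the unit disc, $|\cdot|$ the Euclidean norm and $|\cdot|_\infty$ the maximum norm on $\mathbb C^n$. Since $B$ is open, bounded, convex and balanced, its Minkowski functional $N(z)=\inf\{\lambda>0:z/\lambda\in B\}$ is a norm with unit ball $B$. It is invariant under $z_j\mapsto e^{i\theta_j}z_j$, satisfies $N(\zeta e_j)=|\zeta|$ and $|z_j|\le N(z)$, and for $z\ne0$ it is determined by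
\[
\sum_jN(z)^{-p_j}|z_j|^{p_j}=1 .
\]
By the implicit function theorem $N$ is $C^1$ off the origin. Differentiating the last identity in the direction $X\in\mathbb C^n$ gives
\begin{equation}\label{eq:dN}
dN_z(X)=\frac{W(z;X)}{\sum_jp_jN(z)^{-p_j-1}|z_j|^{p_j}},\qquad
W(z;X):=\sum_jp_jN(z)^{-p_j}|z_j|^{p_j-2}\,\mathrm{Re}(\bar z_jX_j).
\end{equation}
The denominator is positive and at most $P/N(z)$. We work with $W$ instead of $dN$: it has the same sign, each of its terms involves only one coordinate of $X$, and the terms with $z_j=0$ vanish.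

\subsection{The Schwarz lemma}
\begin{lemma}\label{lem:schwarz}
Let $D$ be the open unit ball of a norm $N_D$ on $\mathbb C^m$ and let $\varphi:D\to B$ be holomorphic. Then
\[
N(\varphi(z))\le\frac{N(\varphi(0))+N_D(z)}{1+N(\varphi(0))N_D(z)}\qquad(z\in D).
\]
In particular $N(\varphi(z))\le N_D(z)$ if $\varphi(0)=0$.
\end{lemma}
\begin{proof}
Let $z\ne0$, let $\ell$ be a complex linear functional of dual norm $1$ with respect to $N$, and apply the one-variable Schwarz--Pick lemma to the function $\zeta\mapsto\ell(\varphi(\zeta z/N_D(z)))$ from $\mathbb D$ to $\mathbb D$ at $\zeta=N_D(z)$. This bounds $|\ell(\varphi(z))|$ by the right side with $|\ell(\varphi(0))|$ in place of $N(\varphi(0))$. Since $x\mapsto(x+y)/(1+xy)$ is increasing on $[0,1)$ for $0\le y<1$, the stated bound holds for $|\ell(\varphi(z))|$. Take the supremum over $\ell$.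
\end{proof}

\subsection{Averages}
We write $\langle\,\cdot\,\rangle_\varphi$ for the mean over $\varphi\in[0,2\pi]$. If $h(\eta)=\sum_{m\ge0}h_m\eta^m$ is holomorphic near $|\eta|\le\rho$ and $\beta\in\mathbb R$, then, writing $\cos(\varphi-\beta)=\frac12(e^{i(\varphi-\beta)}+e^{-i(\varphi-\beta)})$,
\begin{align}
\big\langle h(\rho e^{i\varphi})(1+\cos(\varphi-\beta))\big\rangle_\varphi&=h_0+\tfrac\rho2h_1e^{i\beta},\label{eq:avg1}\\
\big\langle e^{-i\varphi}h(\rho e^{i\varphi})(1+\cos(\varphi-\beta))\big\rangle_\varphi&=\rho h_1+\tfrac12h_0e^{-i\beta}+\tfrac{\rho^2}2h_2e^{i\beta}.\label{eq:avg2}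
\end{align}
The weight $1+\cos(\varphi-\beta)$ is nonnegative and has mean $1$, so it may be used to average inequalities. Its role is to isolate a low-order coefficient with a prescribed phase.

\subsection{Convex functions of one variable}
We use the following classical facts. Let $f$ be holomorphic on $\mathbb D$ with $f'\ne0$.
\begin{itemize}
\item[(C1)] (Study) If $\mathrm{Re}(1+\zeta f''/f')>0$ on $\mathbb D$, then $f$ is univalent and $f(\mathbb D)$ is convex. If $f$ is univalent with convex image, then for every $r\in(0,1)$ the set $f(r\overline{\mathbb D})$ is a compact convex set bounded by the regular curve $f(re^{i\theta})$, with outward normal $\zeta f'(\zeta)$ at $f(\zeta)$, $|\zeta|=r$. Hence $f(r\overline{\mathbb D})$ is the intersection of the half-planes $\mathrm{Re}\big[(w-f(\zeta))\overline{\zeta f'(\zeta)}\big]\le0$, $|\zeta|=r$.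
\item[(C2)] If $f$ is univalent with convex image, $f(0)=0$ and $f'(0)=1$, then $|f(\zeta)|\le|\zeta|/(1-|\zeta|)$.
\end{itemize}

\subsection{Normalization and the basic inequality}
Let $F$ be a convex mapping on $B$ and $\Omega=F(B)$. Replacing $F$ by $DF(0)^{-1}(F-F(0))$ affects neither convexity nor boundedness of $\Omega$, so we assume
\[
F(0)=0,\qquad DF(0)=I.
\]
Write $D^2F(a,b)=\sum_{k,l}a_kb_l\,\partial_k\partial_lF$ and, for $\zeta\in\mathbb D$,
\[
\gamma_i(\zeta)=F(\zeta e_i),\qquad f_i(\zeta)=F_i(\zeta e_i).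
\]
Permuting coordinates simultaneously in source and target, and the exponents along with them, preserves the normalization. Therefore statements proved for the index $1$ hold for every index.

\begin{lemma}\label{lem:basic}
Let $\Psi:B\to B$ be holomorphic with $\Psi(0)=0$, and let $X=DF^{-1}(F\circ\Psi-F)$. Then $W(z;X(z))\le0$ for $0\ne z\in B$.
\end{lemma}
\begin{proof}
For $t\in[0,1]$, convexity of $\Omega$ allows us to define $\varphi_t=F^{-1}\big((1-t)F+tF\circ\Psi\big):B\to B$, and $\varphi_t(0)=0$. By Lemma~\ref{lem:schwarz}, $N(\varphi_t(z))\le N(z)=N(\varphi_0(z))$. Since $\frac{d}{dt}\big|_{t=0}\varphi_t(z)=X(z)$, we get $dN_z(X(z))\le0$, and \eqref{eq:dN} applies.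
\end{proof}

Apart from the illustration in Section~\ref{sec:model}, this is the only way in which convexity of $\Omega$ enters Sections~\ref{sec:axes} and~\ref{sec:proj}; we choose $\Psi$ there with values on a complex line.

\medskip
\noindent\textbf{Standing assumption.} In Sections~\ref{sec:axes}--\ref{sec:end} we assume $n\ge2$ and $p_j\in(2,\infty)$ for all $j$, and $F$ is normalized as above.

\section{Rigidity along the axes}\label{sec:axes}

\subsection{A model computation: $n=2$, $p=4$}\label{sec:model}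
The effect of a flat boundary is visible in the smallest case if we assume for the moment that $F$ extends to a biholomorphic mapping of a neighborhood of $\overline{B_4}\subset\mathbb C^2$. Let $r(z)=|z_1|^4+|z_2|^4-1$ and consider the boundary point $e_1$. The vector $X=(i\tau,\eta)$, $\tau\in\mathbb R$, $\eta\in\mathbb C$, is tangent to $\partial B_4$ there. Since $\Omega$ is convex, the tangent line $F(e_1)+sDF(e_1)X$, $s\in\mathbb R$, does not meet $\Omega$. For small $s$ its preimage near $e_1$ is
\[
e_1+sX-\tfrac{s^2}2Y+O(s^3),\qquad Y=DF(e_1)^{-1}D^2F(e_1)(X,X).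
\]
Along it, $|z_1|^2=1+s^2(\tau^2-\mathrm{Re}\,Y_1)+O(s^3)$ and $|z_2|^4=O(s^4)$, so $r=2s^2(\tau^2-\mathrm{Re}\,Y_1)+O(s^3)$. As $r\ge0$ on this curve, $\mathrm{Re}\,Y_1\le\tau^2$. Let $\nu(w)$ be the first component of $DF(e_1)^{-1}w$, and put $A=\nu(\partial_1^2F)$, $k=\nu(\partial_1\partial_2F)$, $E=\nu(\partial_2^2F)$, all at $e_1$. Then
\[
\mathrm{Re}\big(-\tau^2A+2i\tau\eta\,k+\eta^2E\big)\le\tau^2\qquad\text{for all }\tau\in\mathbb R,\ \eta\in\mathbb C .
\]
With $\tau=0$ this forces $E=0$. With $\tau=1$ the left side is then affine in $\eta$ and bounded above, so $k=0$. For the Euclidean ball the right side would be $\tau^2+|\eta|^2$, and the cross term $k$ could survive.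

Replacing $F$ by $F(e^{i\theta}z_1,z_2)$ we obtain $k=0$ at every point $\zeta e_1$ with $|\zeta|=1$. Since $k$ is a holomorphic function of $\zeta$ along the axis, it vanishes for $|\zeta|\le1$ as well.

An unbounded mapping does not extend to the boundary in this way, so we must extract $k=0$ from Lemma~\ref{lem:basic} at interior points. There $\tau$ becomes a small angle of rotation in the $z_1$-axis and $\eta$ a small displacement away from the axis, and everything depends on the relative size of $\tau$ and $\rho=|\eta|$.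

\subsection{The general statement}

\begin{lemma}\label{lem:axes}
For all $\zeta\in\mathbb D$ and $j\ge2$ we have $\partial_jF_1(\zeta e_1)=0$. Hence $f_1'\ne0$ on $\mathbb D$, and the first component of $DF(\zeta e_1)^{-1}w$ is $w_1/f_1'(\zeta)$. Likewise $\partial_lF_i(\zeta e_i)=0$ for $l\ne i$.
\end{lemma}

\begin{proof}
Let $\nu_\zeta(w)$ denote the first component of $DF(\zeta e_1)^{-1}w$; thus $\nu_\zeta(\partial_jF(\zeta e_1))=0$ for $j\ge2$. For $j\ge2$ put $k_j(\zeta)=\nu_\zeta(\partial_1\partial_jF(\zeta e_1))$.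

\emph{Step 1: $k_j\equiv0$ for every $j\ge2$.} Fix $j\ge2$ and $\zeta$ with $0<|\zeta|<1$. For $\tau\in[0,1]$ apply Lemma~\ref{lem:basic} to $\Psi(z)=e^{i\tau}z_1e_1$, so that
\begin{equation}\label{eq:defX}
DF(z)X(z)=\gamma_1(e^{i\tau}z_1)-F(z).
\end{equation}
For $|\eta|^{p_j}<1-|\zeta|^{p_1}$ write
\[
g(\eta)=X_1(\zeta e_1+\eta e_j)=\sum_mg_m\eta^m,\qquad G(\eta)=X_j(\zeta e_1+\eta e_j)=\sum_mG_m\eta^m .
\]
The coefficients are smooth in $\tau\in[0,1]$. The constants in the $O$-terms below are uniform in $\tau\in[0,1]$, with $\zeta$ fixed. Since $\gamma_1'(\zeta)=DF(\zeta e_1)e_1$,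
\begin{equation}\label{eq:Xaxis}
X(\zeta e_1)=DF(\zeta e_1)^{-1}\big(\gamma_1(e^{i\tau}\zeta)-\gamma_1(\zeta)\big)=i\tau\zeta e_1+O(\tau^2),
\end{equation}
so $g_0=i\tau\zeta+O(\tau^2)$, $G_0=O(\tau^2)$, and trivially $G_1,G_2=O(1)$. Differentiating \eqref{eq:defX} with respect to $z_j$ at $\zeta e_1$ gives $D^2F(e_j,X)+DF\,\partial_jX=-\partial_jF$. We apply $\nu_\zeta$, which kills the right side, and insert \eqref{eq:Xaxis}:
\[
g_1=-\nu_\zeta\big(D^2F(e_j,X(\zeta e_1))\big)=-i\tau\zeta k_j(\zeta)+O(\tau^2).
\]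

Now let $z=\zeta e_1+\rho e^{i\varphi}e_j$ with $\rho>0$ small. The number $N=N(z)$ does not depend on $\varphi$ and lies in $[|\zeta|,1)$. Lemma~\ref{lem:basic} says
\[
p_1N^{-p_1}|\zeta|^{p_1-2}\mathrm{Re}\big(\bar\zeta g(\rho e^{i\varphi})\big)+p_jN^{-p_j}\rho^{p_j-1}\mathrm{Re}\big(e^{-i\varphi}G(\rho e^{i\varphi})\big)\le0 .
\]
Multiply by $1+\cos(\varphi-\beta)$ and average, using \eqref{eq:avg1} and \eqref{eq:avg2}:
\begin{multline*}
p_1N^{-p_1}|\zeta|^{p_1-2}\Big[\mathrm{Re}(\bar\zeta g_0)+\tfrac\rho2\mathrm{Re}(\bar\zeta g_1e^{i\beta})\Big]\\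
+p_jN^{-p_j}\rho^{p_j-1}\Big[\rho\,\mathrm{Re}\,G_1+\tfrac12\mathrm{Re}(G_0e^{-i\beta})+\tfrac{\rho^2}2\mathrm{Re}(G_2e^{i\beta})\Big]\le0 .
\end{multline*}
The leading part $i\tau|\zeta|^2$ of $\bar\zeta g_0$ is purely imaginary, so $\mathrm{Re}(\bar\zeta g_0)=O(\tau^2)$. Choose $\beta$ so that $\mathrm{Re}(-i|\zeta|^2k_je^{i\beta})=|\zeta|^2|k_j|$; then $\mathrm{Re}(\bar\zeta g_1e^{i\beta})=\tau|\zeta|^2|k_j|+O(\tau^2)$. As $N$ stays between $|\zeta|$ and $1$, we obtain with a constant $C$ independent of $\rho$ and $\tau$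
\[
|k_j|\,\rho\tau\le C\big(\tau^2+\rho\tau^2+\rho^{p_j}+\rho^{p_j-1}\tau^2+\rho^{p_j+1}\big).
\]
The essential terms on the right are $\tau^2$, the cost of the rotation, and $\rho^{p_j}$, the cost of leaving the axis. If $p_j$ were $2$, their sum would be at least $2\rho\tau$, and we would only get a bound for $|k_j|$. Since $p_j>2$ we can take $\rho=\tau^{2/p_j}$, which is much larger than $\tau$. Then both costs are of order $\tau^2$ and $|k_j|\le C'\tau^{1-2/p_j}\to0$ as $\tau\to0$. So $k_j(\zeta)=0$ for $\zeta\ne0$, and for $\zeta=0$ by continuity.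

\emph{Step 2: from $k_j$ to $\partial_jF_1$.} Put $c_j(\zeta)=\partial_jF(\zeta e_1)$ for $j\ge2$. Since $\nu_\zeta(c_j')=k_j=0$, the vector $DF(\zeta e_1)^{-1}c_j'$ has vanishing first component. Calling its other components $L_{ij}$, $i\ge2$, which are holomorphic on $\mathbb D$, we have $c_j'=\sum_{i\ge2}L_{ij}c_i$. Taking first coordinates, the functions $\partial_jF_1(\zeta e_1)$, $j\ge2$, solve a homogeneous linear system of differential equations, and they vanish at $\zeta=0$ because $DF(0)=I$. Hence they vanish identically.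

The first row of the invertible matrix $DF(\zeta e_1)$ is therefore $(f_1'(\zeta),0,\dots,0)$. So $f_1'\ne0$, and $DF(\zeta e_1)u=w$ implies $f_1'(\zeta)u_1=w_1$.
\end{proof}

Differentiating $\partial_lF_i(\zeta e_i)=0$ at $\zeta=0$ we record
\begin{equation}\label{eq:second}
\partial_i\partial_lF_i(0)=0\qquad(l\ne i).
\end{equation}

\begin{remark}
For the index $i$ the proof uses $p_l>2$ for all $l\ne i$. This condition cannot simply be dropped: example (a) with $n=2$ has $F_2=z_2/(1-z_1)$ and $\partial_1F_2(\zeta e_2)=\zeta$, which is not identically zero.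
\end{remark}

\section{The projection of $\Omega$ to a coordinate axis}\label{sec:proj}

At points $\zeta e_1$ only the first component of $X$ enters $W(\zeta e_1;X)$, and by Lemma~\ref{lem:axes} that component depends only on the first component of $F\circ\Psi-F$. The basic inequality thus becomes a statement about the scalar functions $f_1$ and $F_1$.

\begin{lemma}\label{lem:proj}
The function $f_1$ is univalent on $\mathbb D$ with convex image, and $F_1(z)\in f_1(\{|\zeta|\le N(z)\})$ for every $z\in B$. Hence $\psi_1:=f_1^{-1}\circ F_1:B\to\mathbb D$ is holomorphic with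
\[
|\psi_1(z)|\le N(z),\qquad \psi_1(\zeta e_1)=\zeta .
\]
\end{lemma}
\begin{proof}
Let $0<|\zeta|<1$. With $\Psi(z)=e^{\pm i\tau}z_1e_1$, Lemma~\ref{lem:basic} at $z=\zeta e_1$ and Lemma~\ref{lem:axes} give
\[
\mathrm{Re}\,\frac{\bar\zeta\big(f_1(e^{\pm i\tau}\zeta)-f_1(\zeta)\big)}{f_1'(\zeta)}\le0 .
\]
Add the two inequalities. Since
\[
f_1(e^{i\tau}\zeta)+f_1(e^{-i\tau}\zeta)-2f_1(\zeta)=-\tau^2\big(\zeta f_1'(\zeta)+\zeta^2f_1''(\zeta)\big)+O(\tau^3),
\]
dividing by $\tau^2$ and letting $\tau\to0$ yields $\mathrm{Re}(1+\zeta f_1''/f_1')\ge0$. This harmonic function equals $1$ at $0$, so by the minimum principle it is positive. By (C1), $f_1$ is univalent with convex image.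

Next let $b\in B$ and take $\Psi(z)=e^{i\tau}z_1b$ with $\tau\in\mathbb R$, which maps $B$ into $B$ since $|z_1|<1$. At $z=\zeta e_1$ the same two lemmas give, after multiplication by $|f_1'(\zeta)|^2$,
\[
\mathrm{Re}\Big[\big(F_1(e^{i\tau}\zeta b)-f_1(\zeta)\big)\overline{\zeta f_1'(\zeta)}\Big]\le0 .
\]
Fix $0<r<1$. For every $\zeta$ with $|\zeta|=r$ choose $\tau$ with $e^{i\tau}\zeta=r$. The inequality says that the single point $F_1(rb)$ lies in all supporting half-planes of $f_1(r\overline{\mathbb D})$ listed in (C1), so $F_1(rb)\in f_1(r\overline{\mathbb D})$. Given $0\ne z\in B$, apply this with $r\in(N(z),1)$ and $b=z/r$, and let $r\downarrow N(z)$; for $z=0$ the claim is $F_1(0)=f_1(0)$. The remaining assertions follow.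
\end{proof}

\section{Recession vectors}\label{sec:rec}

From now on until the end of Section~\ref{sec:end} we assume, for contradiction, that $\Omega$ is unbounded. Let
\[
\mathcal C=\{v\in\mathbb C^n:\ w+tv\in\Omega\ \text{ for all }w\in\Omega,\ t\ge0\}.
\]

\begin{lemma}\label{lem:cone}
If $w_k\in\Omega$, $|w_k|\to\infty$ and $w_k/|w_k|\to v$, then $v\in\mathcal C$. In particular $\mathcal C\ne\{0\}$.
\end{lemma}
\begin{proof}
Let $w\in\Omega$ and $t\ge0$. For large $k$ the convex combination $(1-t/|w_k|)w+(t/|w_k|)w_k$ lies in $\Omega$, and it tends to $w+tv$. Hence $w+tv\in\overline\Omega$. Applying this to all points of a small ball about $w$, we see that $w+tv$ is interior to $\overline\Omega$. An open convex set is the interior of its closure, so $w+tv\in\Omega$. Since $\Omega$ is unbounded, such sequences exist, and their limits $v$ are unit vectors.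
\end{proof}

In example (a) all recession vectors have a zero coordinate. We now show that under our assumptions none does. Translation by $tv$ gives a semigroup of self-maps of $B$, and the Schwarz lemma limits the speed at which it moves points toward $\partial B$. We use this limit near the boundary points $\zeta e_1+\rho e^{i\varphi}e_2$, first for fixed $\zeta$ and then for small $\zeta$.

\begin{lemma}\label{lem:nonzero}
If $0\ne v\in\mathcal C$, then all coordinates of $v$ are nonzero.
\end{lemma}
\begin{proof}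
Suppose, after a permutation, that $v_1\ne0$ and $v_2=0$. For $t\ge0$ let $\varphi_t=F^{-1}(F+tv):B\to B$ and let $X=DF^{-1}v=\frac{d}{dt}\big|_{t=0}\varphi_t$, so $X(0)=v$. With $x=N(\varphi_t(0))$ and $y=N(z)$, Lemma~\ref{lem:schwarz} gives
\[
N(\varphi_t(z))-N(z)\le\frac{x+y}{1+xy}-y=\frac{x(1-y^2)}{1+xy}\le N(\varphi_t(0))(1-N(z)^2).
\]
Divide by $t$ and let $t\downarrow0$; as $N(\varphi_t(0))/t\to N(v)$, we get $dN_z(X(z))\le N(v)(1-N(z)^2)$ for $z\ne0$. The right side is nonnegative and the denominator in \eqref{eq:dN} is positive and at most $P/N(z)$, hence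
\[
W(z;X(z))\le\frac{P}{N(z)}N(v)\big(1-N(z)^2\big)\qquad(0\ne z\in B).
\]

Fix $\zeta$ with $0<|\zeta|<1$, let $z=\zeta e_1+\rho e^{i\varphi}e_2$ with $\rho>0$ and $|\zeta|^{p_1}+\rho^{p_2}<1$, and average over $\varphi$. With
\[
a(\zeta)=X_1(\zeta e_1),\qquad q(\zeta)=\partial_2X_2(\zeta e_1)
\]
and $N=N(z)$, which does not depend on $\varphi$, we obtain
\[
p_1N^{-p_1}|\zeta|^{p_1-2}\mathrm{Re}\big(\bar\zeta a(\zeta)\big)+p_2N^{-p_2}\rho^{p_2}\,\mathrm{Re}\,q(\zeta)\le\tfrac PNN(v)(1-N^2).
\]
Let $\rho^{p_2}\uparrow1-|\zeta|^{p_1}$, so that $N\to1$. Writing $\zeta=re^{i\theta}$,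
\begin{equation}\label{eq:two}
p_1r^{p_1-1}\,\mathrm{Re}\big(e^{-i\theta}a(re^{i\theta})\big)+p_2(1-r^{p_1})\,\mathrm{Re}\,q(re^{i\theta})\le0\qquad(0<r<1).
\end{equation}

Here $a(0)=v_1\ne0$, and we claim that $q(0)=q'(0)=0$. Differentiating $DF\cdot X=v$ at $0$ with respect to $z_2$ gives $\partial_2X(0)=-D^2F(0)(e_2,v)$, so by \eqref{eq:second}
\[
q(0)=-\sum_l\partial_2\partial_lF_2(0)v_l=-\partial_2^2F_2(0)\,v_2=0 .
\]
Now divide \eqref{eq:two} by $r$ and let $r\to0$. Since $p_1>2$, the first term disappears, and $\mathrm{Re}(q'(0)e^{i\theta})\le0$ for all $\theta$; hence $q'(0)=0$.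

Finally let $\theta_0=\arg v_1$, multiply \eqref{eq:two} by $1+\cos(\theta-\theta_0)$ and average over $\theta$. By \eqref{eq:avg1} the $q$-term contributes
\[
p_2(1-r^{p_1})\,\mathrm{Re}\big[q(0)+\tfrac r2q'(0)e^{i\theta_0}\big]=0.
\]
By \eqref{eq:avg2} the $a$-term contributes $p_1r^{p_1-1}\big(\frac12|v_1|+O(r)\big)$. So $p_1r^{p_1-1}\big(\frac12|v_1|+O(r)\big)\le0$, which is false for small $r$.
\end{proof}

If $p_1=2$, the first term of \eqref{eq:two} survives division by $r$ and the conclusion $q'(0)=0$ is lost.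

\section{Analytic discs far out in $\Omega$}\label{sec:discs}

We turn to $F^{-1}$ far out in $\Omega$. Since $F$ is bounded on the compact sets $\{N\le1-\delta\}$,
\begin{equation}\label{eq:proper}
N(F^{-1}(w))\to1\qquad\text{as }|w|\to\infty,\ w\in\Omega .
\end{equation}
The first estimate says that an analytic disc in $B$ moves slowly while it is close to $\partial B$. This is where $p_j<\infty$ matters: in the polydisc, the disc $u\mapsto(1-\delta,u,0,\dots,0)$ is close to the boundary and has derivative of size $1$.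

\begin{lemma}\label{lem:slow}
If $g:\mathbb D\to B$ is holomorphic, then
\[
|g'(u)|_\infty\le\frac{2\big(1-N(g(u))^P\big)^{1/P}}{1-|u|^2}\qquad(u\in\mathbb D).
\]
\end{lemma}
\begin{proof}
Let $T$ be an automorphism of $\mathbb D$ with $T(0)=u$; then $|T'(0)|=1-|u|^2$. Replacing $g$ by $g\circ T$ we may take $u=0$. Let $a=g(0)$, $b=g'(0)$. For $0<r<1$ and $\alpha\in\mathbb R$, \eqref{eq:avg1} gives
\[
a+\tfrac r2e^{i\alpha}b=\big\langle g(re^{i\theta})(1+\cos(\theta-\alpha))\big\rangle_\theta\in B,
\]
because $B$ is convex. Letting $r\to1$, $\sum_j|a_j+\frac12e^{i\alpha}b_j|^{p_j}\le1$ for all $\alpha$. We average this over $\alpha$. As $p_j\ge2$, Jensen's inequality and $(x+y)^{p_j/2}\ge x^{p_j/2}+y^{p_j/2}$ for $x,y\ge0$ yield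
\[
\big\langle|a_j+\tfrac12e^{i\alpha}b_j|^{p_j}\big\rangle_\alpha\ge\big(|a_j|^2+|b_j/2|^2\big)^{p_j/2}\ge|a_j|^{p_j}+|b_j/2|^{p_j}.
\]
Therefore $|b_j/2|^{p_j}\le1-\sum_i|a_i|^{p_i}$. If $a\ne0$, then $N(a)<1$ gives
\[
\sum_i|a_i|^{p_i}=\sum_iN(a)^{p_i}\,N(a)^{-p_i}|a_i|^{p_i}\ge N(a)^P\sum_iN(a)^{-p_i}|a_i|^{p_i}=N(a)^P,
\]
and for $a=0$ this is trivial. So $|b_j/2|^{p_j}\le1-N(a)^P\le1$, and since $p_j\le P$, $|b_j|\le2(1-N(a)^P)^{1/P}$.
\end{proof}

To use Lemma~\ref{lem:slow} along a radius $s\mapsto g(se^{i\theta})$ we must control the factor $1/(1-s^2)$. If $N(g(se^{i\theta}))\ge s$, the speed is at most $2(1-s^P)^{1/P}/(1-s^2)$. Because $1-s^P\le P(1-s)$ and $1-s^2\ge1-s$,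
\begin{equation}\label{eq:integrable}
\frac{2(1-s^P)^{1/P}}{1-s^2}\le2P^{1/P}(1-s)^{1/P-1},
\end{equation}
which is integrable on $[0,1)$. The lower bound for $N$ will come from Lemma~\ref{lem:proj} and a fact about convex functions.

\begin{lemma}\label{lem:radial}
Let $\omega=|\omega|e^{i\theta}\in\mathbb D$, $0\le s\le|\omega|$ and $\lambda\in[0,1]$. Then
\[
\big|f_1^{-1}\big(\lambda f_1(\omega)+(1-\lambda)f_1(se^{i\theta})\big)\big|\ge s .
\]
\end{lemma}
\begin{proof}
Choose $s_1$ with $|\omega|<s_1<1$, and let $\Delta$ be the closed disc with diameter $[se^{i\theta},s_1e^{i\theta}]$. It is the image of some disc $\{|z|\le\rho\}$, $0<\rho<1$, under an automorphism $T$ of $\mathbb D$. As $f_1\circ T$ is univalent with convex image, $f_1(\Delta)=(f_1\circ T)(\rho\overline{\mathbb D})$ is convex by (C1). Both $\omega$ and $se^{i\theta}$ lie in $\Delta$, so the point in question lies in $\Delta$, where $\mathrm{Re}(e^{-i\theta}z)\ge s$.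
\end{proof}

The next lemma is the engine of the final argument. It says that adding $(1-\lambda)\gamma_1(\omega)$ to a faraway point of the form $\lambda w^*$, however large this summand may be, hardly changes the preimage, provided that $w^*$ and $\gamma_1(\omega)$ have the same first coordinate.

\begin{lemma}\label{lem:compare}
For every $\varepsilon>0$ there is $R$ such that for all $w^*\in\Omega$ and $\lambda\in(0,1]$ with $\lambda|w^*|\ge R$, setting $\omega=\psi_1(F^{-1}(w^*))$, that is, $f_1(\omega)=w_1^*$,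
\[
\big|F^{-1}(\lambda w^*)-F^{-1}\big(\lambda w^*+(1-\lambda)\gamma_1(\omega)\big)\big|_\infty\le2\varepsilon .
\]
\end{lemma}
\begin{proof}
By convexity of $\Omega$ the map $g(u)=F^{-1}(\lambda w^*+(1-\lambda)\gamma_1(u))$ is well defined and holomorphic from $\mathbb D$ to $B$, and the two points to be compared are $g(0)$ and $g(\omega)$. Write $\omega=|\omega|e^{i\theta}$ and let $0\le s\le|\omega|$. The first coordinate of $F(g(se^{i\theta}))$ is $\lambda f_1(\omega)+(1-\lambda)f_1(se^{i\theta})$, so by Lemmas~\ref{lem:proj} and~\ref{lem:radial}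
\[
N(g(se^{i\theta}))\ge|\psi_1(g(se^{i\theta}))|=\big|f_1^{-1}\big(\lambda f_1(\omega)+(1-\lambda)f_1(se^{i\theta})\big)\big|\ge s .
\]
By Lemma~\ref{lem:slow},
\[
|g(0)-g(\omega)|_\infty\le\int_0^{|\omega|}\frac{2\big(1-N(g(se^{i\theta}))^P\big)^{1/P}}{1-s^2}\,ds .
\]
By \eqref{eq:integrable} there is $s_0<1$, depending only on $\varepsilon$ and $P$, with $\int_{s_0}^1\frac{2(1-s^P)^{1/P}}{1-s^2}\,ds<\varepsilon$. So the part of the integral over $s\ge s_0$ (if any) is less than $\varepsilon$. For $s\le s_0$ let $M_0=\max_{|u|\le s_0}|\gamma_1(u)|$. Then $|F(g(se^{i\theta}))|\ge\lambda|w^*|-M_0\ge R-M_0$, and by \eqref{eq:proper} the numerator is uniformly small when $R$ is large, while the denominator is at least $1-s_0^2$. Hence for $R$ large, depending only on $\varepsilon$ and $F$, the part over $[0,\min(s_0,|\omega|)]$ is less than $\varepsilon$ too.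
\end{proof}

\section{The contradiction}\label{sec:end}

Fix $0\ne v\in\mathcal C$. By Lemma~\ref{lem:nonzero} all $v_j\ne0$. Let $K_i=\{\zeta e_i:|\zeta|=1\}$, and let $\mathrm{dist}_\infty$ be the distance in the norm $|\cdot|_\infty$.

\begin{proposition}\label{prop:ray}
$\mathrm{dist}_\infty\big(F^{-1}(Sv),K_1\big)\to0$ as $S\to\infty$.
\end{proposition}

The idea is as follows. For large $t$ let $\Gamma_t\in F(\mathbb De_1)$ be the point of the axis image with the same first coordinate as $tv$. Its preimage lies on the $z_1$-axis and tends to $K_1$ as $t\to\infty$, so we want to compare the preimages of $Sv$ and $\Gamma_t$. Lemma~\ref{lem:compare} connects $Sv$ with $x_t=Sv+(1-\frac St)\Gamma_t$. This differs from $\Gamma_t$ only by the vector $Sv-\frac St\Gamma_t$, which remains bounded as $t\to\infty$. A bounded displacement is harmless if it keeps a fixed distance from $\partial\Omega$, but $x_t$ and $\Gamma_t$ may be very close to $\partial\Omega$. We therefore pass to two points that are halves of points of $\Omega$,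 and so keep a fixed distance from $\partial\Omega$. Lemma~\ref{lem:compare} with $\lambda=\frac12$ makes both passages at small cost, provided that $x_t$ is written as the midpoint of $\Gamma_t$ and another point $y_t$; see Figure~\ref{fig:points}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[gray!70] (0,0)--(8,3.2)--(8,-1.6)--cycle;
\draw[gray!70] (0,0)--(8,0.8);
\draw[->,thick] (2,0.8)--(7.9,-0.38);
\draw[->,thick] (4,0.4)--(7.9,-0.38);
\draw[very thick,dashed] (4,0.4)--(4,-0.8);
\draw[->,thick] (4,-0.8)--(7.9,-1.58);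
\foreach \p in {(0,0),(2,0.8),(8,3.2),(8,-1.6),(8,-0.4),(8,0.8),(4,0.4),(4,-0.8)} \fill \p circle (1.6pt);
\node[left] at (0,0) {$0$};
\node[above left] at (2,0.8) {$Sv$};
\node[right] at (8,3.2) {$tv$};
\node[right] at (8,0.8) {$y_t$};
\node[right] at (8,-0.4) {$x_t$};
\node[right] at (8,-1.6) {$\Gamma_t$};
\node[above right] at (4,0.42) {$\frac12y_t$};
\node[below] at (4,-0.85) {$\frac12\Gamma_t$};
\end{tikzpicture}
\caption{The points of $\Omega$ in the proof of Proposition~\ref{prop:ray}, drawn in the real plane through $0$, $tv$ and $\Gamma_t$ with $S/t=\frac14$. The points $tv,y_t,x_t,\Gamma_t$ have the same first coordinate. Solid arrows are applications of Lemma~\ref{lem:compare}; they have the direction of $\Gamma_t$. The arrows from $Sv$ and from $\frac12y_t$ to $x_t$ overlap, since these three points are collinear. The dashed segment has bounded length as $t\to\infty$ and keeps a fixed distance from $\partial\Omega$.}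
\label{fig:points}
\end{figure}

\begin{proof}
Let $\varepsilon>0$, let $R$ be as in Lemma~\ref{lem:compare}, and fix $S>0$ with $S|v|\ge R$. Consider $t>2S$. Since $0\in\Omega$, we have $tv\in\Omega$, and by Lemma~\ref{lem:proj} $tv_1\in f_1(\mathbb D)$. Put
\[
\omega_t=f_1^{-1}(tv_1)=\psi_1(F^{-1}(tv)),\qquad\Gamma_t=\gamma_1(\omega_t)\in\Omega .
\]
The first coordinate of $\Gamma_t$ is $tv_1$, so $|\Gamma_t|\ge t|v_1|\to\infty$. Since $\gamma_1$ is bounded on compact subsets of $\mathbb D$, it follows that $|\omega_t|\to1$ as $t\to\infty$.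

Moreover, there is $C_1$ with $|\Gamma_t|\le C_1t$ for all large $t$. Otherwise $|\Gamma_{t_k}|/t_k\to\infty$ for some $t_k\to\infty$, and a limit of a subsequence of $\Gamma_{t_k}/|\Gamma_{t_k}|$ would be, by Lemma~\ref{lem:cone}, a unit vector in $\mathcal C$. Its first coordinate would be $\lim t_kv_1/|\Gamma_{t_k}|=0$, contrary to Lemma~\ref{lem:nonzero}.

Define the convex combinations of $tv$ and $\Gamma_t$
\[
x_t=\tfrac St\,tv+\big(1-\tfrac St\big)\Gamma_t,\qquad y_t=\tfrac{2S}t\,tv+\big(1-\tfrac{2S}t\big)\Gamma_t .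
\]
Both lie in $\Omega$ and have first coordinate $tv_1$, and $x_t=\frac12y_t+\frac12\Gamma_t$. Each application of Lemma~\ref{lem:compare} below has $w_1^*=tv_1$, that is, $\omega=\omega_t$ and $\gamma_1(\omega)=\Gamma_t$.

\emph{1. From $Sv$ to $x_t$.} Take $w^*=tv$ and $\lambda=S/t$. Then $\lambda w^*=Sv$ has norm at least $R$, and $\lambda w^*+(1-\lambda)\Gamma_t=x_t$. So $|F^{-1}(Sv)-F^{-1}(x_t)|_\infty\le2\varepsilon$.

\emph{2. From $x_t$ to $\frac12y_t$.} Take $w^*=y_t$ and $\lambda=\frac12$; the condition $\frac12|y_t|\ge R$ holds for large $t$ because $|y_t|\ge t|v_1|$. Since $\frac12y_t+\frac12\Gamma_t=x_t$, we get $|F^{-1}(\frac12y_t)-F^{-1}(x_t)|_\infty\le2\varepsilon$ for large $t$.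

\emph{3. From $\frac12y_t$ to $\frac12\Gamma_t$.} Put $E_t=\frac12\Gamma_t-\frac12y_t=\frac St\Gamma_t-Sv$. For large $t$, $|E_t|\le d:=S(C_1+|v|)$. Let $r_0>0$ be such that the Euclidean ball $B(0,r_0)$ lies in $\Omega$. Each point of the segment $[\frac12y_t,\frac12\Gamma_t]$ is $\frac12w$ with $w\in\Omega$, and $\frac12w+B(0,\frac{r_0}2)\subset\Omega$ by convexity. Hence $h(\sigma)=F^{-1}(\frac12y_t+\sigma E_t)$ is holomorphic with values in $B$ on the disc of radius $\frac{r_0}{2d}$ about each $\sigma_0\in[0,1]$. Lemma~\ref{lem:slow}, applied to $u\mapsto h(\sigma_0+\frac{r_0}{2d}u)$ at $u=0$, gives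
\[
|h'(\sigma_0)|_\infty\le\frac{2d}{r_0}\cdot2\big(1-N(h(\sigma_0))^P\big)^{1/P}.
\]
All points of the segment have first coordinate $\frac12tv_1$, so $N(h(\sigma_0))\to1$ uniformly in $\sigma_0\in[0,1]$ as $t\to\infty$, by \eqref{eq:proper}. Therefore $|F^{-1}(\frac12y_t)-F^{-1}(\frac12\Gamma_t)|_\infty\to0$ as $t\to\infty$.

\emph{4. From $\frac12\Gamma_t$ to $\Gamma_t$.} Take $w^*=\Gamma_t$ and $\lambda=\frac12$; again $\frac12|\Gamma_t|\ge R$ for large $t$. Since $\frac12\Gamma_t+\frac12\Gamma_t=\Gamma_t$ and $F^{-1}(\Gamma_t)=\omega_te_1$, we get $|F^{-1}(\frac12\Gamma_t)-\omega_te_1|_\infty\le2\varepsilon$ for large $t$.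

Adding up, $|F^{-1}(Sv)-\omega_te_1|_\infty\le6\varepsilon+o(1)$ as $t\to\infty$. As $|\omega_t|\to1$, $\mathrm{dist}_\infty(F^{-1}(Sv),K_1)\le6\varepsilon$. This holds for all $S>0$ with $S|v|\ge R$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and of the ``if'' part of Theorem~\ref{thm:mixed}]
Since $n\ge2$ and $v_2\ne0$, Proposition~\ref{prop:ray} also holds with $K_2$ in place of $K_1$. So for large $S$ the point $F^{-1}(Sv)$ has distance less than $\frac12$ from both $K_1$ and $K_2$. But $|\zeta e_1-\zeta'e_2|_\infty=1$ whenever $|\zeta|=|\zeta'|=1$, so $\mathrm{dist}_\infty(K_1,K_2)=1$. This contradiction shows that $\Omega$ is bounded.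
\end{proof}

\begin{remark}
It is instructive to run the argument on example (b) for $n=2$ and $v=(1,1)$. There $\Gamma_t=(t,0)$, $x_t=(t,S)$, $\frac12y_t=(\frac t2,S)$ and $\frac12\Gamma_t=(\frac t2,0)$, and $F^{-1}$ acts as $w\mapsto w/(1+w)$ in each coordinate. Steps 1, 2 and 4 compare points whose preimages are indeed close for large $S$ and $t$. It is step 3 that fails: the second coordinates of the two preimages are $S/(1+S)$ and $0$, since in the polydisc a disc near the boundary need not be slow.
\end{remark}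

\section{Sharpness}\label{sec:sharp}

\begin{proof}[Proof of the ``only if'' part of Theorem~\ref{thm:mixed}]
Suppose, say, that $p_1=2$. On $B$ we have $\mathrm{Re}(1-z_1)>0$, and with the principal branch of the powers we define
\[
w_1=\frac{1+z_1}{1-z_1},\qquad w_j=\frac{z_j}{(1-z_1)^{2/p_j}}\quad(j\ge2).
\]
Then
\[
\mathrm{Re}\,w_1=\frac{1-|z_1|^2}{|1-z_1|^2},\qquad|w_j|^{p_j}=\frac{|z_j|^{p_j}}{|1-z_1|^2},
\]
so the condition $\sum_{j\ge2}|z_j|^{p_j}<1-|z_1|^2$ that defines $B$ becomes $\mathrm{Re}\,w_1>\sum_{j\ge2}|w_j|^{p_j}$. The inverse is $z_1=(w_1-1)/(w_1+1)$, $z_j=w_j(1-z_1)^{2/p_j}$. Here $|z_1|<1$ because $\mathrm{Re}\,w_1>0$. Hence the map is biholomorphic from $B$ onto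
\[
\Big\{w\in\mathbb C^n:\ \mathrm{Re}\,w_1>\sum_{j\ge2}|w_j|^{p_j}\Big\},
\]
which is convex, because $w\mapsto\sum_{j\ge2}|w_j|^{p_j}$ is a convex function, and unbounded.
\end{proof}

Together with example (b) this shows that the open range $2<p<\infty$ in Theorem~\ref{thm:main} cannot be extended to either endpoint.

\section{The uniform bound}\label{sec:unif}

\begin{proof}[Proof of Theorem~\ref{thm:uniform}]
Let $F$ be a normalized convex mapping on $B$. By Lemma~\ref{lem:proj}, applied to each index $j$, $F_j=f_j\circ\psi_j$ with $f_j$ univalent with convex image, $f_j(0)=0$, $f_j'(0)=1$, and $|\psi_j|\le N$. So (C2) gives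
\begin{equation}\label{eq:growth}
|F_j(z)|\le\frac{N(z)}{1-N(z)}\qquad(z\in B,\ 1\le j\le n).
\end{equation}
This bound is locally uniform but blows up at the boundary. Suppose that no $M$ as claimed exists. Then there are normalized convex mappings $F_k$ and points $w_k\in\Omega_k=F_k(B)$ with $|w_k|\to\infty$. By \eqref{eq:growth} and Montel's theorem we may assume that $F_k\to F$ locally uniformly on $B$ and that $w_k/|w_k|\to v$. Clearly $F(0)=0$ and $DF(0)=I$. We show that $F$ is an unbounded convex mapping, which contradicts Theorem~\ref{thm:mixed}.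

\emph{$F$ is biholomorphic onto its image.} The functions $\det DF_k$ have no zeros and converge locally uniformly to $\det DF$, which equals $1$ at $0$. By Hurwitz's theorem $\det DF$ has no zeros, so $F$ is locally injective. If $F(a)=F(b)=w$ with $a\ne b$, choose disjoint closed balls about $a$ and $b$ in $B$ on which $F-w$ vanishes only at the center. By the several-variable Hurwitz theorem $F_k-w$ has, for large $k$, a zero in each of them, contrary to the injectivity of $F_k$.

\emph{$F(B)$ is convex.} For $t\in[0,1]$ the mapping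
\[
\Phi_k(z,z')=F_k^{-1}\big((1-t)F_k(z)+tF_k(z')\big)
\]
takes $B\times B$, the unit ball of the norm $\max(N(z),N(z'))$, into $B$ and fixes the origin. By Lemma~\ref{lem:schwarz}, $N(\Phi_k(z,z'))\le\max(N(z),N(z'))$. A locally uniform limit $\Phi$ of a subsequence satisfies the same estimate, so it maps into $B$. Since the values $\Phi_k(z,z')$ stay in a compact subset of $B$ for fixed $z,z'$, passing to the limit gives $F(\Phi(z,z'))=(1-t)F(z)+tF(z')$.

\emph{$F$ is unbounded.} First, the sets $\Omega_k$ contain a common ball. By \eqref{eq:growth} and Cauchy's estimates there is $\delta>0$ such that $\{|z|\le\delta\}\subset B$ and the operator norm of $DF_k(z)-I$ is at most $\frac12$ for $|z|\le\delta$ and all $k$. For $|w|\le\delta/2$ the map $z\mapsto w-(F_k(z)-z)$ is then a contraction of $\{|z|\le\delta\}$ into itself, and its fixed point $z$ satisfies $F_k(z)=w$. So $B(0,r_0)\subset\Omega_k$ for all $k$, with $r_0=\delta/2$.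

Let $T>0$. If $|w_k|\ge2T$ and $0\le t\le T$, then $s=t/|w_k|\le\frac12$, and $sw_k+(1-s)B(0,r_0)\subset\Omega_k$ contains the ball of radius $r_0/2$ about $tw_k/|w_k|$. For large $k$ we have $T\big|v-w_k/|w_k|\big|<r_0/4$, and therefore
\[
U=\{w:\mathrm{dist}(w,[0,Tv])<r_0/4\}\subset\Omega_k .
\]
The maps $G_k=F_k^{-1}|_U$ take values in $B$; after passing to a subsequence, $G_k\to G:U\to\overline B$ locally uniformly, and $G(0)=0$. In fact $G(U)\subset B$. Otherwise $N(G(w_0))=1$ for some $w_0\in U$; choose a linear functional $\ell$ of dual norm $1$ with $\ell(G(w_0))=1$. Then $|\ell\circ G|\le1$ attains its maximum in the connected open set $U$, so $\ell\circ G\equiv1$, in contradiction to $G(0)=0$. Since $G(w)\in B$ for $w\in U$, we have $F(G(w))=\lim F_k(G_k(w))=w$. In particular $Tv\in F(B)$. As $T>0$ was arbitrary and $|v|=1$, $F(B)$ is unbounded.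
\end{proof}

\begin{thebibliography}{9}
\bibitem{RS}
\emph{The Roper--Suffridge extension operator and its applications to convex mappings in $\mathbb C^2$},
\url{https://www.ams.org/journals/tran/2018-370-11/S0002-9947-2018-07221-X/S0002-9947-2018-07221-X.pdf}.
\end{thebibliography}

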